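# A Radon–Nikodym compactum $L$ for which no scattered compactum $K$ makes $C(K)$ generate $C(L)$

## 1. Step functions with many small bumps: the spaces $L_N$

All compact spaces are Hausdorff, and scalars are real or complex. Write $\mathfrak c=2^{\aleph_0}$, $\exp_0(\lambda)=\lambda$, $\exp_{n+1}(\lambda)=2^{\exp_n(\lambda)}$, and fix for the whole lecture
$$\kappa=\exp_4(\mathfrak c)^+ .$$
An ordinal is the set of smaller ordinals, so $\kappa$ is the set of ordinals below $\kappa$, and $\sigma\subset\kappa$ for $\sigma<\kappa$. The set $[0,\kappa]$ carries the order topology.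

For $n\ge 1$ let $\mathcal I_n$ be the family of all sets $E=\bigcup_{i\le n}[a_i,b_i)\subset\kappa$ with $a_i\le b_i\le\kappa$. Empty intervals are allowed, so this means "at most $n$ intervals". Let $N:\mathbb N\to\mathbb N=\{1,2,\dots\}$ be any function. Put
$$L^m=\Big\{1_{[\rho,\kappa)}\,(c+\eta 1_E):\ \rho\in[0,\kappa],\ 0\le\eta\le\tfrac1m,\ 0\le c\le 1-\eta,\ E\in\mathcal I_{N(m)}\Big\},\qquad L_N=\bigcup_{m\ge1}L^m\subset[0,1]^\kappa .$$

An element of $L^m$ is a function on $\kappa$ that vanishes before $\rho$, then sits at a base level $c$, and on at most $N(m)$ intervals is raised by the same height $\eta\le 1/m$. The function $N$ controls a trade-off: the bumps in layer $m$ are as low as $1/m$, but there may be $N(m)$ of them.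

**$L_N$ is compact.** For $\alpha<\kappa$ the set $\{\rho\in[0,\kappa]:\rho\le\alpha\}=[0,\alpha]=[0,\alpha+1)$ is clopen. Hence $\rho\mapsto 1_{[\rho,\kappa)}(\alpha)$ is continuous for every $\alpha$, that is, $\rho\mapsto1_{[\rho,\kappa)}\in[0,1]^\kappa$ is continuous. For $a\le b$ we have $1_{[a,b)}(\alpha)=1_{\{a\le\alpha\}}(1-1_{\{b\le\alpha\}})$, so $1_{[a,b)}$ depends continuously on $(a,b)$, and $1_E$ is the maximum of finitely many such functions. The parameters $(\rho,\eta,c,(a_i,b_i)_{i\le N(m)})$ range over a compact set, so each $L^m$ is compact. Now take a net in $L_N$ and choose for each member an $m$ with the member in $L^m$. Either some value of $m$ occurs cofinally, and there is a subnet in one compact $L^m$, or $m\to\infty$ along the net. In the second case $\eta\le1/m\to0$, so the net is uniformly asymptotic to the net of functions $c\,1_{[\rho,\kappa)}\in L^1$, which has a cluster point in the compact set $L^1$; this is a cluster point of the original net.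

**What the spaces are for.** A Banach space $X$ is *generated* by a Banach space $Y$ if there is a bounded linear operator $T:Y\to X$ with dense range. Let $\mathcal G$ be the class of compact spaces $L$ such that $C(L)$ is generated by $C(K)$ for some scattered compact $K$. Let $\mathbb{R}N$ be the class of Radon–Nikodym compacta: those homeomorphic to a weak$^*$ compact subset of the dual of an Asplund space. By a theorem of Stegall, $L\in\mathbb{R}N$ if and only if $C(L)$ is generated by some Asplund space. Since $C(K)$ is Asplund for scattered $K$, this gives $\mathcal G\subset\mathbb{R}N$. The question, which comes from "A Note on Differentiability of Lipschitz Maps", is whether $\mathcal G=\mathbb{R}N$: can the Asplund space in Stegall's theorem always be taken of the form $C(K)$? The answer is no.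

**Theorem 1.** $L_N\in\mathbb{R}N$ for every $N$. If $\sup_m N(m)/m=\infty$ (for example $N(m)=m^2$), then $L_N\notin\mathcal G$. Hence $\mathcal G\ne\mathbb{R}N$.

No claim is made that the weight $\exp_4(\mathfrak c)^+$ is optimal.

## 2. Scattered compacta, fragmentation and two partition principles

**Scattered.** A compact space is scattered if every nonempty closed (equivalently, every nonempty) subset has a relatively isolated point. Example: $[0,\kappa]$ is scattered, because the least element $\beta$ of a nonempty subset $A$ is isolated in $A$ by the open set $[0,\beta+1)$.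

**Asplund.** A Banach space is Asplund if each of its separable subspaces has separable dual. Example: the space $C(\{\infty\}\cup\mathbb N)$ of convergent sequences has the separable dual $\ell_1$ and is Asplund. The separable space $C([0,1])$ has a nonseparable dual and is not.

**A nonscattered member of $\mathcal G$.** Let $L$ be any nonempty metrizable compact space, e.g. $[0,1]$. Let $(f_n)$ be dense in the unit ball of $C(L)$, let $K=\{\infty\}\cup\mathbb N$ be a convergent sequence, and put $Tg=g(\infty)1+\sum_n2^{-n}(g(n)-g(\infty))f_n$. Then $T$ is bounded and $T(1_{\{n\}})=2^{-n}f_n$, so the range is dense and $L\in\mathcal G$.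

**Fragmentation.** A metric $d$ on $L$ (not assumed to give the topology) is lower semicontinuous (lsc) if the sets $\{(x,y):d(x,y)\le r\}$ are closed in $L\times L$. It fragments $L$ if for every nonempty $A\subset L$ and $\varepsilon>0$ there is an open $U$ with $U\cap A\neq\emptyset$ and $d\text{-diam}(U\cap A)\le\varepsilon$. Example: the discrete metric on any compact space is lsc, since $\{d\le r\}$ is the diagonal for $0\le r<1$ and the whole square for $r\ge1$. It fragments $L$ exactly when every nonempty $A$ has an isolated point, i.e. when $L$ is scattered.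

We use these facts. Here $M(K)=C(K)^*$.

* **(F1)** (Namioka, *Mathematika* 34 (1987)) A compact $L$ is in $\mathbb{R}N$ iff some lsc metric fragments $L$.
* **(F2)** (Rudin; Pełczyński–Semadeni) If $K$ is scattered compact, every $\mu\in M(K)$ has the form $\mu=\sum_n a_n\delta_{k_n}$ with $\sum|a_n|<\infty$. Moreover $K$ is zero-dimensional; continuous images and finite products of scattered compacta are scattered; a metrizable scattered compactum is countable.
* **(F3)** ($\Delta$-system lemma) If $\kappa$ is regular and $\lambda^\omega<\kappa$ for all $\lambda<\kappa$, then any indexed family of $\kappa$ countable sets has a subfamily of size $\kappa$ and a set $R$ (the root) such that any two members with distinct indices meet exactly in $R$.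
* **(F4)** (Erdős–Rado) $\exp_4(\mathfrak c)^+\to(\mathfrak c^+)^5_{\mathfrak c}$. That is, if the $5$-element subsets of a set of ordinals of cardinality $\kappa$ are colored with at most $\mathfrak c$ colors, there is a subset $G$ of cardinality $\mathfrak c^+$ all of whose $5$-element subsets have the same color.

Our $\kappa$ is a successor cardinal, hence regular, and if $\lambda<\kappa$ then $\lambda^\omega\le\exp_4(\mathfrak c)^\omega=2^{\exp_3(\mathfrak c)\cdot\omega}=\exp_4(\mathfrak c)<\kappa$. So (F3) applies to $\kappa$.

## 3. The supremum metric fragments $L_N$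

To see that $L_N\in\mathbb{R}N$, we look at its elements on countably many coordinates only.

**Lemma 2.** Let $L\subset[0,1]^\kappa$ be compact such that for each countable $B\subset\kappa$ the set $\{f|_B:f\in L\}$ is separable in $\ell_\infty(B)$. Then $L\in\mathbb{R}N$.

*Proof.* The metric $d(f,g)=\sup_\alpha|f(\alpha)-g(\alpha)|$ is a supremum of continuous functions on $L\times L$, hence lsc. Suppose it does not fragment $L$. Then there are $\varepsilon>0$ and a nonempty $A\subset L$ all of whose nonempty relatively open subsets have diameter $>\varepsilon$. We build a Cantor scheme of open sets $U_s$, $s\in2^{<\omega}$, each meeting $A$, and points $\beta_s<\kappa$. Start with $U_\emptyset=L$. Given $U_s$, the set $U_s\cap A$ has diameter $>\varepsilon$, so there are $f,g\in U_s\cap A$ and $\beta_s<\kappa$ with $|f(\beta_s)-g(\beta_s)|>\varepsilon$. Evaluation at $\beta_s$ is continuous and $L$ is regular, so there are open $U_{s0}\ni f$, $U_{s1}\ni g$ with closures inside $U_s$ and $|f'(\beta_s)-g'(\beta_s)|>\varepsilon$ for all $f'\in\overline{U_{s0}}$, $g'\in\overline{U_{s1}}$. Both meet $A$.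

For $z\in2^\omega$ pick $f_z\in\bigcap_n\overline{U_{z|n}}$, which is nonempty by compactness, and let $B=\{\beta_s:s\in2^{<\omega}\}$, a countable set. If $z\ne z'$ first differ after the common initial part $s$, then $|f_z(\beta_s)-f_{z'}(\beta_s)|>\varepsilon$. So the $f_z|_B$ are uncountably many points at pairwise distance $>\varepsilon$ in $\ell_\infty(B)$, which is impossible in a separable set. So $d$ fragments $L$, and (F1) applies. $\square$

**Application to $L_N$.** Let $B\subset\kappa$ be countable. A set $B\cap[\rho,\kappa)$ is a final segment of the well-ordered set $B$; it is empty or determined by its least element, so there are countably many such sets. The sets $B\cap E$ with $E\in\bigcup_n\mathcal I_n$ are Boolean combinations of finitely many final segments, so there are countably many of these too. Therefore $\{f|_B:f\in L_N\}$ lies in the union of the countably many sets $\{1_P(c+\eta1_Q):c,\eta\in[0,1]\}$, where $P,Q\subset B$ are of these two kinds. Each is a continuous image of $[0,1]^2$ in $\ell_\infty(B)$, hence separable; a subset of a separable metric space is separable.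 By Lemma 2, $L_N\in\mathbb{R}N$ for every $N$. This is the first half of Theorem 1.

## 4. Weak$^*$ compact sets of atomic measures, and bounded variation

Membership in $\mathcal G$ has a dual form that is easier to test.

**Lemma 3.** A compact $L$ is in $\mathcal G$ iff $L$ is homeomorphic to a weak$^*$ compact subset of $M(K)$ for some scattered compact $K$. Hence $\mathcal G$ is closed under closed subspaces and contains all countable products of scattered compacta, as well as their closed subspaces.

*Proof.* *Forward direction.* If $T:C(K)\to C(L)$ has dense range, then $T^*$ is injective, so $x\mapsto T^*\delta_x$ is injective and weak$^*$ continuous on the compact space $L$, hence a homeomorphism onto its image.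

*Converse: normalization.* Let $L\subset M(K)$ be weak$^*$ compact. It is norm bounded by the uniform boundedness principle; after rescaling it lies in the unit ball. In the complex case we want conjugates of evaluations to be evaluations. For $x\in M(K)$ put $\bar x(g)=\overline{x(\bar g)}$, and replace $K$ by $K\sqcup K$ and $L$ by its image under $x\mapsto\frac12(x,\bar x)$. This is a weak$^*$ homeomorphic embedding into the unit ball. The evaluation at $(g_1,g_2)$ is $\frac12(x(g_1)+\overline{x(\bar g_2)})$. Its conjugate is $\frac12(x(\bar g_2)+\bar x(\bar g_1))$, the evaluation at $(\bar g_2,\bar g_1)$.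

*Converse: the operator.* The purpose is to have all products of evaluations in the range, so that Stone–Weierstrass applies. For $g\in C(K^n)$ put $(T_ng)(x)=\int g\,d(x\otimes\cdots\otimes x)$. By (F2) $x=\sum a_i\delta_{k_i}$, and the product measure is just $\sum a_{i_1}\cdots a_{i_n}\delta_{(k_{i_1},\dots,k_{i_n})}$, of norm $\|x\|^n\le1$. So $|T_ng|\le\|g\|$ on $L$. For $g=g_1\otimes\cdots\otimes g_n$ we get $(T_ng)(x)=\prod_i x(g_i)$, which is continuous in $x$. The span of such $g$ is dense in $C(K^n)$, and uniform limits of continuous functions are continuous, so $T_n:C(K^n)\to C(L)$ with $\|T_n\|\le1$.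

Let $K_\infty=\{\infty\}\cup\bigsqcup_nK^n$ be the one-point compactification. It is scattered: a nonempty closed subset other than $\{\infty\}$ meets some clopen scattered piece $K^n$ and has an isolated point there. Define
$$Tg=g(\infty)1+\sum_n2^{-n}\,T_n\big((g-g(\infty))|_{K^n}\big),\qquad g\in C(K_\infty),$$
a bounded operator into $C(L)$. The range contains $1=T(1)$. It contains $x\mapsto\prod_{i\le n}x(g_i)$ as the image of the function equal to $2^n g_1\otimes\cdots\otimes g_n$ on $K^n$ and $0$ elsewhere. Being linear, the range contains the algebra generated by the constants and the evaluations. This algebra separates the points of $L$ and is closed under conjugation in the complex case, so it is dense by Stone–Weierstrass.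

*Consequences.* Closed subspaces are clear from the criterion. For scattered compacta $K_i$, $i\in\mathbb N$, the map $(x_i)\mapsto\sum_i2^{-i}\delta_{x_i}$ sends $\prod K_i$ to $M(\{\infty\}\cup\bigsqcup K_i)$, again over a scattered one-point compactification. It is weak$^*$ continuous since $\sum2^{-i}g(x_i)$ converges uniformly, and injective since restricting the measure to the clopen set $K_i$ gives $2^{-i}\delta_{x_i}$. $\square$

So for $L_N\in\mathcal G$ one must code the functions $f\in L_N$ by atomic measures, with bounded norms. The sensible first attempt is to code $f$ by its derivative on $[0,\kappa]$. For instance, take $f=1_{[\rho,\kappa)}(c+\eta1_E)$ with $E=\bigcup_{i\le n}[a_i,b_i)$ and $\rho<a_1<b_1<a_2<\dots<b_n<\kappa$. Then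
$$m_f=c\,\delta_\rho+\eta\sum_{i\le n}(\delta_{a_i}-\delta_{b_i})-c\,\delta_\kappa\quad\text{satisfies}\quad m_f([0,\beta])=f(\beta)\ (\beta<\kappa),\qquad \|m_f\|=2c+2n\eta .$$
The term at $\kappa$ only makes the total mass $0$. In general:

**Lemma 4.** For $C\ge0$ let $BV_C$ be the compact set of $f\in[0,1]^\kappa$ with $\sum_{i<n}|f(\alpha_{i+1})-f(\alpha_i)|\le C$ for all $\alpha_0<\dots<\alpha_n$. Then $BV_C\in\mathcal G$. If $N(m)\le Cm$ for all $m$, then $L_N\subset BV_{1+2C}$, so $L_N\in\mathcal G$.

*Proof.* $BV_C$ is closed in $[0,1]^\kappa$. For $f\in BV_C$ set $f(\kappa)=0$, $m_f([0,\beta])=f(\beta)$ and $m_f((\alpha,\beta])=f(\beta)-f(\alpha)$ for $\alpha<\beta\le\kappa$. Each clopen subset of $[0,\kappa]$ is a finite disjoint union of such intervals. Cutting an interval into two is respected by telescoping, so passing to common refinements shows that $m_f$ is a well-defined finitely additive measure on the clopen algebra. Any finite clopen partition is refined by one of the form $[0,\beta_0],(\beta_0,\beta_1],\dots,(\beta_r,\kappa]$, on which the absolute values of $m_f$ add up to at most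 $|f(\beta_0)|+C+|f(\beta_r)|\le C+2$. Hence integration of finite-valued continuous functions against $m_f$ is bounded by $C+2$ times the sup norm. These functions are dense in $C([0,\kappa])$, so $m_f$ extends to a measure in $M([0,\kappa])$ of norm $\le C+2$. The map $f\mapsto m_f$ is injective, norm bounded, and continuous when evaluated on clopen sets (finite combinations of values $f(\beta)$); by boundedness and density it is weak$^*$ continuous. Lemma 3 gives $BV_C\in\mathcal G$.

Let $f=1_{[\rho,\kappa)}(c+\eta1_E)\in L^m$ and $\alpha_0<\dots<\alpha_n$. At most one term has $\alpha_i<\rho\le\alpha_{i+1}$; it is at most $1$. Terms before $\rho$ vanish. Any other nonzero term has $1_E(\alpha_i)\ne1_E(\alpha_{i+1})$, so some endpoint of one of the at most $N(m)$ intervals of $E$ lies in $(\alpha_i,\alpha_{i+1}]$. These half-open intervals are disjoint, so there are at most $2N(m)$ such terms, each at most $\eta\le1/m$. The variation is at most $1+2N(m)/m\le1+2C$. $\square$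

The attempt stops exactly at the norm bound. In the example above with $\eta=1/m$ and $n=N(m)$, the derivative has norm $2c+2N(m)/m$. Each bump costs mass $2/m$, and if $N(m)/m$ is unbounded the costs are unbounded. Each single layer $L^m$ is still in $\mathcal G$, since its variation is at most $1+2N(m)/m$; the difficulty is in coding all layers at once. The failure of one coding map proves nothing yet about others. We must show that in *every* coding by atomic measures, bumps of height $1/m$ cost a definite multiple of $1/m$ in a cumulative way.

## 5. Excess mass, and the patterns a scattered space cannot carry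

**Standing assumption (to be refuted).** $L=L_N$ with $\sup_mN(m)/m=\infty$, $K$ is scattered compact, and $T:C(K)\to C(L)$ is bounded with dense range. Put $\tau=\|T\|>0$ and $\mu_f=T^*\delta_f\in M(K)$ for $f\in L$. Then $\|\mu_f\|\le\tau$ and $(Tg)(f)=\int g\,d\mu_f$.

**Lower semicontinuity.** For clopen $U\subset K$,
$$f\mapsto|\mu_f|(U)=\sup\{|(Tg)(f)|:g\in C(K),\ |g|\le1_U\}\quad\text{is lsc on }L, \tag{1}$$
as a supremum of continuous functions. Since $L$ carries the topology of pointwise convergence, it follows that for $f_0\in L$ and $\varepsilon>0$ there is a finite $W\subset\kappa$ with $|\mu_f|(U)>|\mu_{f_0}|(U)-\varepsilon$ whenever $f\in L$ and $f=f_0$ on $W$. We call $W$ a set of witnesses. The inequality goes one way only: on $\{\infty\}\cup\mathbb N$ the measures $\delta_n-\delta_\infty$ have norm $2$ and converge weak$^*$ to $0$. Mass cannot disappear nearby, but new mass can appear.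

**Target.** We shall find continuous functions $H_{\theta_1},H_{\theta_2},\dots$ on $K$ with values in one finite set $F$ such that every partition $\{I,\mathbb N\setminus I\}$ into nonempty sets is realized by a point $k\in K$: the sequence $(H_{\theta_i}(k))_i$ takes one value on $I$ and a different value off $I$. Then $k\mapsto(H_{\theta_i}(k))_i$ maps $K$ onto an uncountable metrizable compactum, against (F2).

**How a pattern is forced, and where the direct argument stalls.** Let $H_\theta$ be a function whose integral $\int H_\theta\,d\mu_f$ reads off the value of $f$ near some place $\theta$. Take $f$ raised by $1/m$ at the places $\theta_i$, $i\in I$, and not raised at the others. Put $O_{xy}=\{H_x\ne H_y\}$. For $i_1\in I$ and $i_0\notin I$ the two integrals differ by about $1/m$, so $|\mu_f|(O_{\theta_{i_0}\theta_{i_1}})$ is at least a constant times $1/m$. If the sets $O_{\theta_i\theta_{i'}}$ with $i,i'$ on the *same* side had much smaller total $|\mu_f|$-measure, a point $k$ with the right pattern would exist. For a single $f$ one can thin the sequence to make those measures small, because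 $\mu_f$ is atomic, but the thinning depends on $f$, and there is a different $f$ for each $I$. So one thins out with respect to countably many *background* functions $f_0$, which have equal height at the two places, until $|\mu_{f_0}|(O_{\theta_i\theta_{i'}})=0$. Then one passes from $f_0$ to $f$ by lower semicontinuity on $K\setminus O_{\theta_i\theta_{i'}}$. All this gives is
$$|\mu_f|(O_{\theta_i\theta_{i'}})=\|\mu_f\|-|\mu_f|(K\setminus O_{\theta_i\theta_{i'}})\le\big(\|\mu_f\|-\|\mu_{f_0}\|\big)+\varepsilon .$$
The excess $\|\mu_f\|-\|\mu_{f_0}\|$ is new mass, and nothing so far prevents it from lying on $O_{\theta_i\theta_{i'}}$.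

This can really happen. Take the coding $\mu_f=m_f$ of Lemma 4 (available when $N(m)\le Cm$), with $H_i=1_{[0,\alpha_i]}$ for $\alpha_1<\alpha_2<\alpha_3$, so that $\int H_i\,dm_f=f(\alpha_i)$. Let $f=c+\eta1_E$ with $E=[a_1,b_1)\cup[a_3,b_3)$, $0<a_1\le\alpha_1<b_1<\alpha_2<a_3\le\alpha_3<b_3<\kappa$. The mixed set $O_{12}=(\alpha_1,\alpha_2]$ contains only the atom at $b_1$ and has mass $\eta$. But $O_{13}=(\alpha_1,\alpha_3]$ contains the atoms at $b_1$ and $a_3$ and has mass $2\eta$. And indeed no $k\in[0,\kappa]$ has the pattern $H_1(k)=H_3(k)\ne H_2(k)$, because $H_i(k)=1$ iff $k\le\alpha_i$.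

**The idea.** The norm is a bounded resource: $\|\mu_f\|\le\tau$, while $N(m)$ bumps may be added. Choose the background so that its norm is nearly maximal among functions with about the same number of bumps. By the pigeonhole principle one can arrange that adding $q$ more bumps raises the norm by at most about $\tau q/N(m)$. What we need is an excess well below $1/m$, and $\tau q/N(m)\ll1/m$ is possible exactly because $N(m)/m$ is unbounded.

## 6. Finite-valued functions $H_\theta$ living on disjoint blocks

**Step 1 (finite-valued approximations of the coordinates).** *The purpose is to replace coordinate evaluations by images of functions with values in one finite set.* Let $\pi_\alpha\in C(L)$, $\pi_\alpha(f)=f(\alpha)$. As $T$ has dense range, there is $g\in C(K)$ with $\|Tg-\pi_\alpha\|<\frac18$. As $K$ is zero-dimensional, there is a continuous $h_\alpha$ with finite range in $\mathbb Q$ (or $\mathbb Q+i\mathbb Q$) and $\|h_\alpha-g\|<\frac1{8\tau}$. Then $\|Th_\alpha-\pi_\alpha\|<\frac14$. There are only countably many finite subsets of $\mathbb Q+i\mathbb Q$, so by regularity of $\kappa$ there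 are a finite set $F$ and $A\subset\kappa$ with $|A|=\kappa$ and $h_\alpha(K)\subset F$ for all $\alpha\in A$. Let $B=\max(1,\max_{z\in F}|z|)$.

**Step 2 (blocks).** *The purpose is to make each $Th_\alpha$ depend on its own block of coordinates, and on constant blocks in the same way for all $\alpha$.*

*Supports.* By Stone–Weierstrass polynomials in finitely many coordinates are dense in $C(L)$, so each element of $C(L)$, a uniform limit of a sequence of these, depends on countably many coordinates. Let $S_\alpha\subset\kappa$ be countable such that $(Th_\alpha)(f)$ depends only on $f|_{S_\alpha}$. By (F3) we shrink $A$, keeping $|A|=\kappa$, so that $\{S_\alpha\}_{\alpha\in A}$ is a $\Delta$-system with root $R$, a countable set. The sets $S_\alpha\setminus R$ are pairwise disjoint, so for $\delta<\kappa$ at most $|\delta|<\kappa$ of them meet $\delta$.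

*A common reading function.* Fix $\sigma_0<\kappa$ with $R\subset\sigma_0$, and discard the fewer than $\kappa$ many $\alpha\in A$ with $\alpha<\sigma_0$ or $(S_\alpha\setminus R)\cap\sigma_0\ne\emptyset$. For the remaining $\alpha$ and $c\in\mathbb Q\cap[0,1]$ put
$$p_\alpha(c)=(Th_\alpha)(c1_{[\sigma_0,\kappa)}),$$
where $c1_{[\sigma_0,\kappa)}\in L^1$ (take $\eta=0$). Since $\alpha\ge\sigma_0$, the function $c1_{[\sigma_0,\kappa)}$ has value $c$ at $\alpha$, so $|p_\alpha(c)-c|<\frac14$. There are at most $\mathfrak c<\kappa$ functions $\mathbb Q\cap[0,1]\to\mathbb C$, so we may shrink $A$ again, with $|A|=\kappa$, so that $p_\alpha=p$ for all $\alpha\in A$.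

*The blocks.* Choose recursively for $\theta<\kappa$ a strictly increasing continuous sequence $\sigma_\theta<\kappa$ (suprema at limits, which stay below $\kappa$ by regularity) and $\alpha_\theta\in A$ with
$$S_{\alpha_\theta}\subset R\cup[\sigma_\theta,\sigma_{\theta+1}).$$
Given $\sigma_\theta$, all but fewer than $\kappa$ many $\alpha\in A$ satisfy $(S_\alpha\setminus R)\cap\sigma_\theta=\emptyset$. Take one of them as $\alpha_\theta$, and then take $\sigma_{\theta+1}>\sigma_\theta$ above the countable set $S_{\alpha_\theta}$. As $\sigma$ is continuous and $\sigma_\theta\ge\theta$, the blocks $[\sigma_\theta,\sigma_{\theta+1})$ partition $[\sigma_0,\kappa)$. Write $H_\theta=h_{\alpha_\theta}$.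

If $f\in L$ vanishes on $R$ and is constantly $c\in\mathbb Q\cap[0,1]$ on $[\sigma_\theta,\sigma_{\theta+1})$, then $f$ and $c1_{[\sigma_0,\kappa)}$ agree on $S_{\alpha_\theta}$: both are $0$ on $R\subset\sigma_0$ and $c$ on the block. Hence
$$f\in L,\ f|_R=0,\ f\equiv c\text{ on }[\sigma_\theta,\sigma_{\theta+1})\ \Longrightarrow\ \int H_\theta\,d\mu_f=(TH_\theta)(f)=p(c). \tag{2}$$

*A level where a bump of height $1/m$ is seen.* Since $|p(1)-1|<\frac14$ and $|p(0)|<\frac14$, we have $|p(1)-p(0)|>\frac12$. Splitting $[0,1]$ into $m$ equal steps, some step satisfies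
$$|p(c_m+\tfrac1m)-p(c_m)|>\tfrac1{2m},\qquad c_m\in\{0,\tfrac1m,\dots,\tfrac{m-1}m\}. \tag{3}$$

*Bumps indexed by blocks.* An *index interval* is $[a,b)$ with $a\le b<\kappa$. For a finite union $X$ of index intervals let $E(X)=\bigcup_{\theta\in X}[\sigma_\theta,\sigma_{\theta+1})$. By continuity of $\sigma$, $E([a,b))=[\sigma_a,\sigma_b)$. As the blocks are disjoint, $E$ commutes with unions and differences. If $X$ is a union of at most $N(m)$ index intervals, put
$$f_m(X)=1_{[\sigma_0,\kappa)}\big(c_m+\tfrac1m1_{E(X)}\big)\in L^m\subset L .$$
It vanishes on $R$, and (2) gives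
$$\int H_\theta\,d\mu_{f_m(X)}=p(c_m+\tfrac1m)\ \text{ if }\theta\in X,\qquad \int H_\theta\,d\mu_{f_m(X)}=p(c_m)\ \text{ if }\theta\notin X. \tag{4}$$

## 7. Backgrounds of nearly maximal norm

**Step 3.** *The purpose is to choose, for each relevant $m$, a set $X_m$ such that adding a few bumps to $f_m(X_m)$ far out barely changes the norm of the measure.*

As $\sup_mN(m)/m=\infty$, there is an infinite $M\subset\mathbb N$ with $N(m)\ge m$ for $m\in M$ and $N(m)/m\to\infty$ along $M$. For $m\in M$ put
$$q_m=\big\lfloor(N(m)/m)^{1/3}\big\rfloor,\qquad 1\le q_m\le N(m).$$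
For $0\le j\le N(m)$ let $\nu_m(j)=\sup\|\mu_{f_m(X)}\|$ over all unions $X$ of at most $j$ index intervals. This is nondecreasing in $j$, with values in $[0,\tau]$. The interval $[0,N(m)]$ contains $\lfloor N(m)/q_m\rfloor\ge N(m)/(2q_m)$ disjoint steps of length $q_m$, and the increments of $\nu_m$ over them add up to at most $\tau$. So there is $j_m$ with
$$j_m+q_m\le N(m),\qquad \nu_m(j_m+q_m)-\nu_m(j_m)\le\frac{2\tau q_m}{N(m)} .$$
Choose $X_m$, a union of at most $j_m$ index intervals, such that $f_m:=f_m(X_m)$ satisfies $\|\mu_{f_m}\|\ge\nu_m(j_m)-1/N(m)$. By (1) with $U=K$ there is a finite $V_m\subset\kappa$ with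
$$f\in L,\ f=f_m\text{ on }V_m\ \Longrightarrow\ \|\mu_f\|>\|\mu_{f_m}\|-\tfrac1{N(m)}. \tag{5}$$
Each $X_m$ is bounded in $\kappa$, each $V_m$ is finite, $M$ is countable and $\kappa$ has uncountable cofinality. So there is $\zeta<\kappa$ with $X_m\subset[0,\zeta)$ and $V_m\subset\sigma_\zeta$ for all $m\in M$.

For $Y\subset[\zeta,\kappa)$ a union of at most $q_m$ index intervals, put $f_{m,Y}=f_m(X_m\cup Y)\in L$. Then
$$\|\mu_{f_m}\|-\tfrac1{N(m)}<\|\mu_{f_{m,Y}}\|\le\|\mu_{f_m}\|+J_m,\qquad J_m=\frac{2\tau q_m+1}{N(m)}. \tag{6}$$
Lower bound: $f_{m,Y}$ and $f_m$ differ only on $E(Y)\subset[\sigma_\zeta,\kappa)$, so they agree on $V_m$ and (5) applies. Upper bound: $X_m\cup Y$ is a union of at most $j_m+q_m$ index intervals, so $\|\mu_{f_{m,Y}}\|\le\nu_m(j_m+q_m)\le\nu_m(j_m)+2\tau q_m/N(m)\le\|\mu_{f_m}\|+1/N(m)+2\tau q_m/N(m)$.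

## 8. An Erdős–Rado set on which witnesses avoid the gaps

For $x,y<\kappa$ let $O_{xy}=\{k\in K:H_x(k)\ne H_y(k)\}$, a clopen set.

**Step 4.** *The purpose is a set $G$ of indices on which (i) the backgrounds do not charge $O_{xy}$, and (ii) the witnesses for a pair or quadruple of $G$ stay out of the blocks that we shall later modify.* There are two kinds of background. For two places that are both low in the final function we use $f_m$ itself. For two places $x_2<x_3$ that are both high we use $f_{m,[x_1,x_4)}$, where one plateau $[x_1,x_4)$ covers both. This is why pairs and quadruples occur, and one extra index makes $5$-tuples.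

*Witnesses.* By (1), for $m\in M$ and indices in $[\zeta,\kappa)$ there are finite sets $W^m_{\bar x}\subset\kappa$ such that

* for $x_1<x_2$: if $f\in L$ and $f=f_m$ on $W^m_{x_1x_2}$, then $|\mu_f|(K\setminus O_{x_1x_2})>|\mu_{f_m}|(K\setminus O_{x_1x_2})-\frac1{N(m)}$;
* for $x_1<x_2<x_3<x_4$ and $Y_0=[x_1,x_4)$: if $f\in L$ and $f=f_{m,Y_0}$ on $W^m_{x_1x_2x_3x_4}$, then $|\mu_f|(K\setminus O_{x_2x_3})>|\mu_{f_{m,Y_0}}|(K\setminus O_{x_2x_3})-\frac1{N(m)}$.

Here $f_{m,Y_0}$ is defined because $Y_0$ is one interval and $q_m\ge1$. For each pair or quadruple $\bar x$ let $(w^k_{\bar x})_{k<\omega}$ enumerate, with repetitions, the countable set $\{0\}\cup\bigcup_{m\in M}W^m_{\bar x}$.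

*The coloring.* Color a $5$-tuple $x_1<\dots<x_5$ in $[\zeta,\kappa)$ by

1. the reals $|\mu_{f_m}|(O_{x_1x_2})$, $m\in M$;
2. the reals $|\mu_{f_{m,[x_1,x_4)}}|(O_{x_2x_3})$, $m\in M$;
3. for $\{i,j,l\}=\{1,2,3\}$ with $i<j$, and $k<\omega$: the truth value of $w^k_{x_ix_j}<\sigma_{x_l}$;
4. for $t\le5$ and $k<\omega$: the truth value of $w^k_{\bar x\setminus\{x_t\}}<\sigma_{x_t}$, where $\bar x=\{x_1,\dots,x_5\}$.

These are countably many reals and truth values, so there are at most $\mathfrak c$ colors. By (F4) there is a homogeneous $G\subset[\zeta,\kappa)$ of cardinality $\mathfrak c^+$; passing to an initial part, we let $G$ have order type $\mathfrak c^+$. Then $G$ has no last element, and each increasing $r$-tuple of $G$ with $r\le5$ is an initial part of an increasing $5$-tuple of $G$. So all the data above are constant on $G$.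

**Lemma 5.** Let $\bar x$ be a pair or quadruple in $G$, and let $u<v$ in $G\setminus\bar x$ have no element of $\bar x$ between them (we say they lie in the same gap). Then $E([u,v))=[\sigma_u,\sigma_v)$ contains no $w^k_{\bar x}$.

*Proof.* Fix $k$. By data 3 for pairs and data 4 for quadruples, the truth value of $w^k_{\bar x}<\sigma_z$ for $z\in G\setminus\bar x$ depends only on the gap of $\bar x$ in which $z$ lies. If $\sigma_u\le w^k_{\bar x}<\sigma_v$, the statement would be false for $z=u$ and true for $z=v$, although $u,v$ lie in the same gap. $\square$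

**Lemma 6.** For $m\in M$: $|\mu_{f_m}|(O_{xy})=0$ for $x<y$ in $G$, and $|\mu_{f_{m,[x_1,x_4)}}|(O_{x_2x_3})=0$ for $x_1<x_2<x_3<x_4$ in $G$.

*Proof.* For the second statement, the number is the same for all quadruples of $G$, so we may choose a convenient family. Let $x_1<g^0<g^1<\dots<x_4$ be in $G$ (the first $\omega+1$ elements of $G$ will do), and let $\mu=\mu_{f_{m,[x_1,x_4)}}$, a single measure. By (F2) it is carried by countably many atoms. At each atom the $H_{g^r}$ take values in the finite set $F$, so a diagonal argument gives a subsequence $(H_{g^{r_i}})_i$ that is eventually constant at each atom of $\mu$. Then $|\mu|(O_{g^{r_i}g^{r_{i+1}}})$ is the sum of the masses of those atoms where $H_{g^{r_i}}\neq H_{g^{r_{i+1}}}$; each atom contributes for finitely many $i$ only, so the sum tends to $0$ by dominated convergence. Being constant in $i$, it is $0$. The first statement is proved in the same way with $\mu=\mu_{f_m}$ and $g^0<g^1<\cdots$ in $G$. $\square$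

## 9. Every partition occurs, so $K$ has an uncountable metrizable image

**Step 5.** *The purpose is to realize all finite patterns.* Choose in $G$
$$l_1<\theta_1<u_1<l_2<\theta_2<u_2<\cdots .$$
The $\theta_i$ are the places to be read; $[l_i,u_i)$ is the bump around $\theta_i$.

**Lemma 7.** For every $n$ and every $I\subset\{1,\dots,n\}$ with $I$ and $I^c=\{1,\dots,n\}\setminus I$ nonempty there are $k\in K$ and $a\neq b$ in $F$ with $H_{\theta_i}(k)=b$ for $i\in I$ and $H_{\theta_i}(k)=a$ for $i\in I^c$.

*Proof.* *Choice of $m$.* Put $J'_m=J_m+\frac2{N(m)}=\frac{2\tau q_m+3}{N(m)}$. Since $q_m\ge1$ and $q_m^2\le(N(m)/m)^{2/3}$,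
$$m\,q_mJ'_m\le(2\tau+3)\frac{m\,q_m^2}{N(m)}\le(2\tau+3)\Big(\frac{N(m)}m\Big)^{-1/3}\to0\qquad(m\in M).$$
Also $q_m\to\infty$ along $M$. So we can choose $m\in M$ with $q_m\ge n$ and $m\,q_mJ'_m<\frac1{4B}$; then $nJ'_m<\frac1{4Bm}$. Let
$$Y=\bigcup_{i\in I}[l_i,u_i),\qquad f=f_{m,Y},\qquad \mu=\mu_f .$$
$Y$ is a union of at most $n\le q_m$ index intervals in $[\zeta,\kappa)$, so (6) applies to it.

*Pairs in $I^c$: compare with $f_m$.* Let $i<i'$ be in $I^c$. As $X_m\subset[0,\zeta)$, $f$ and $f_m$ differ only on $E(Y)=\bigcup_{j\in I}[\sigma_{l_j},\sigma_{u_j})$. For $j\in I$ we have $j\ne i,i'$, so neither $\theta_i$ nor $\theta_{i'}$ lies in $[l_j,u_j]$, and $l_j<u_j$ lie in the same gap of $\{\theta_i,\theta_{i'}\}$. By Lemma 5, $E(Y)$ misses $W^m_{\theta_i\theta_{i'}}$, so $f=f_m$ on $W^m_{\theta_i\theta_{i'}}$. By Lemma 6, $|\mu_{f_m}|(K\setminus O_{\theta_i\theta_{i'}})=\|\mu_{f_m}\|$. The witness property and the upper bound in (6) give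
$$|\mu|(O_{\theta_i\theta_{i'}})=\|\mu\|-|\mu|(K\setminus O_{\theta_i\theta_{i'}})\le\|\mu_{f_m}\|+J_m-\|\mu_{f_m}\|+\tfrac1{N(m)}\le J'_m .$$

*Pairs in $I$: compare with a plateau.* Let $i<i'$ be in $I$, $\bar x=(l_i,\theta_i,\theta_{i'},u_{i'})$ and $Y_0=[l_i,u_{i'})$. The functions $f$ and $f_{m,Y_0}$ differ at most on $E(Y\triangle Y_0)$, and we check gaps.

* $Y_0\setminus Y$ is the union of the intervals $[u_j,l_{j'})$ over consecutive elements $j<j'$ of $I\cap[i,i']$. Here $\theta_i<u_i\le u_j<l_{j'}\le l_{i'}<\theta_{i'}$, so both endpoints lie strictly between $\theta_i$ and $\theta_{i'}$, in one gap of $\bar x$.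
* $Y\setminus Y_0$ is the union of the intervals $[l_j,u_j)$ with $j\in I$ and $j<i$ or $j>i'$. Both endpoints lie below $l_i$, respectively above $u_{i'}$, again in one gap of $\bar x$.

By Lemma 5, $f=f_{m,Y_0}$ on $W^m_{\bar x}$. By the witness property, Lemma 6 (for $\bar x$) and the lower bound in (6) (for $Y_0$),
$$|\mu|(K\setminus O_{\theta_i\theta_{i'}})>\|\mu_{f_{m,Y_0}}\|-\tfrac1{N(m)}\ge\|\mu_{f_m}\|-\tfrac2{N(m)} .$$
With the upper bound in (6) for $\mu$, $|\mu|(O_{\theta_i\theta_{i'}})\le J_m+\frac2{N(m)}=J'_m$.

*A mixed pair.* Pick $i_0\in I^c$ and $i_1\in I$. Then $\theta_{i_1}\in Y$ and $\theta_{i_0}\notin X_m\cup Y$. By (3) and (4), and since $|H_{\theta_{i_1}}-H_{\theta_{i_0}}|\le2B$ vanishes off $O_{\theta_{i_0}\theta_{i_1}}$,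
$$\frac1{2m}<\Big|\int(H_{\theta_{i_1}}-H_{\theta_{i_0}})\,d\mu\Big|\le2B\,|\mu|(O_{\theta_{i_0}\theta_{i_1}}).$$
So $|\mu|(O_{\theta_{i_0}\theta_{i_1}})>\frac1{4Bm}>nJ'_m$.

*The point.* Consider the union of the sets $O_{\theta_i\theta_{i'}}$ over consecutive $i<i'$ in $I$ and over consecutive $i<i'$ in $I^c$. There are $n-2$ such pairs, so the union has $|\mu|$-measure at most $nJ'_m$. Hence there is $k\in O_{\theta_{i_0}\theta_{i_1}}$ outside the union. For this $k$ the values $H_{\theta_i}(k)$ agree along $I$ (call the value $b$), agree along $I^c$ (call it $a$), and $a\ne b$ because $k\in O_{\theta_{i_0}\theta_{i_1}}$. $\square$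

**Step 6 (contradiction).** *The purpose is to pass from finite to infinite patterns by compactness.* Let $I\subset\mathbb N$ with $I$ and $\mathbb N\setminus I$ nonempty. For all $n$ so large that $\{1,\dots,n\}$ meets both, the sets
$$\{k\in K:\ \exists\,a\ne b\text{ in }F:\ H_{\theta_i}(k)=b\ (i\le n,\ i\in I),\quad H_{\theta_i}(k)=a\ (i\le n,\ i\notin I)\}$$
are closed (finite unions of clopen sets), decreasing in $n$, and nonempty by Lemma 7. So some $k_I\in K$ lies in all of them. Consider the continuous map $\Phi:K\to F^{\mathbb N}$, $\Phi(k)=(H_{\theta_i}(k))_{i\in\mathbb N}$. The sequence $\Phi(k_I)$ takes exactly two values, one on $I$ and the other on $\mathbb N\setminus I$, so it determines the partition $\{I,\mathbb N\setminus I\}$. There are uncountably many such partitions, so $\Phi(K)$ is uncountable. But $\Phi(K)$ is a continuous image of a scattered compactum and it is metrizable, so it is countable by (F2). This contradiction shows $L_N\notin\mathcal G$ and, with Section 3, proves Theorem 1. $\blacksquare$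

## 10. The exact dichotomy, and functions of bounded $p$-variation

The answer to the question is complete. The following complements use it together with Lemmas 2–4.

**Theorem 8.** For $\kappa=\exp_4(\mathfrak c)^+$ and $N:\mathbb N\to\mathbb N$: $L_N\in\mathbb{R}N$ always, and $L_N\in\mathcal G\iff\sup_mN(m)/m<\infty$.

*Proof.* If the supremum is finite, Lemma 4 gives $L_N\in\mathcal G$. The rest is Theorem 1. $\square$

**Theorem 9.** For $1\le p<\infty$ let $V_p=\{f\in[0,1]^\kappa:\sum_{i<n}|f(\alpha_{i+1})-f(\alpha_i)|^p\le1\text{ for all }\alpha_0<\dots<\alpha_n\}$. Then $V_p\in\mathbb{R}N$ for all $p$, and $V_p\in\mathcal G\iff p=1$.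

*Proof.* *$p=1$.* $V_1=BV_1\in\mathcal G$ by Lemma 4.

*$p>1$.* Let $N(m)=\lfloor m^p\rfloor$, so $N(m)/m\to\infty$ and $L_N\notin\mathcal G$ by Theorem 1. For $f\in L^m$ a $p$-variation sum has, by the count in the proof of Lemma 4, at most one term crossing $\rho$ (at most $1$) and at most $2N(m)$ other nonzero terms, each at most $m^{-p}$. So it is at most $1+2=3$. Hence $\frac14L_N\subset V_p$, since $3\cdot4^{-p}\le1$. This is a closed copy of $L_N$. As $\mathcal G$ is closed under closed subspaces (Lemma 3), $V_p\notin\mathcal G$.

*$V_p\in\mathbb{R}N$.* $V_p$ is closed in $[0,1]^\kappa$, hence compact; we check Lemma 2. Let $B\subset\kappa$ be countable and nonempty, $f\in V_p$, $\varepsilon>0$. Put $b_0=\min B$ and $b_{j+1}=\min\{b\in B:b>b_j,\ |f(b)-f(b_j)|>\varepsilon\}$ as long as this set is nonempty. After $J$ steps the $p$-variation sum over $b_0<\dots<b_J$ is at least $J\varepsilon^p$, so $J\le\varepsilon^{-p}$ and the process stops. On $B\cap[b_j,b_{j+1})$ (and from the last $b_j$ on), $f$ is within $\varepsilon$ of $f(b_j)$. So $f|_B$ is within $\varepsilon$ of a step function with finitely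 many breakpoints in $B$, and within $2\varepsilon$ of one with rational values. The rational-valued step functions with finitely many breakpoints in $B$ form a countable set, so $\{f|_B:f\in V_p\}$ is separable. $\square$

## 11. Zero-dimensional compacta, continuous images, and an Asplund space

**Theorem 10.**
(i) Every zero-dimensional $L\in\mathbb{R}N$ embeds in a countable product of scattered compacta, hence $L\in\mathcal G$.
(ii) Every $L_N$ is a continuous image of a zero-dimensional Radon–Nikodym compactum which is a closed subspace of a countable product of scattered compacta. Hence $\mathcal G$ is not closed under continuous images, even when the image belongs to $\mathbb{R}N$.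
(iii) There is an Asplund space not generated by any $C(K)$ with $K$ scattered compact.

*Proof of (i).* Let $d$ be an lsc metric fragmenting $L$ (F1). If $C$ is clopen and $C$, $L\setminus C$ are nonempty, then $d$ is lsc and positive on the compact set $C\times(L\setminus C)$. It attains its minimum there, so it is bounded below by some $\frac1n$. Let $\mathcal C_n$ be the family of clopen $C$ with $d\ge\frac1n$ on $C\times(L\setminus C)$, let $\varphi_n:L\to2^{\mathcal C_n}$, $\varphi_n(x)=(1_C(x))_{C\in\mathcal C_n}$, and $K_n=\varphi_n(L)$. Every clopen set belongs to some $\mathcal C_n$ and $L$ is zero-dimensional, so the $\varphi_n$ together separate points.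

*Each $K_n$ is scattered.* Let $Q\subset K_n$ be closed and nonempty. By Zorn's lemma there is a minimal closed $S\subset L$ with $\varphi_n(S)=Q$ (by compactness, the intersection of a chain of closed sets that map onto $Q$ maps onto $Q$). By fragmentation there is an open $U$ with $U\cap S\ne\emptyset$ and $d\text{-diam}(U\cap S)<\frac1n$. Two points of $U\cap S$ are separated by no $C\in\mathcal C_n$, so $\varphi_n$ is constant on $U\cap S$. By minimality $\varphi_n(S\setminus U)\ne Q$. So $Q\setminus\varphi_n(S\setminus U)$ is nonempty, relatively open in $Q$, and contained in the singleton $\varphi_n(U\cap S)$: it is an isolated point of $Q$.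

Thus $L$ embeds in $\prod_nK_n$, and Lemma 3 gives $L\in\mathcal G$.

*Proof of (ii).* The idea is to remember the parameters of $f\in L_N$, including the layer $m$. Let $\Delta$ be the Cantor set, $\gamma:\Delta\to[0,1]$ a continuous surjection, $R_m=\Delta\times[0,\kappa]^{2N(m)}$, and $\mathcal R=\{\infty\}\cup\bigsqcup_mR_m$ the one-point compactification. Put $Z=[0,\kappa]\times\Delta\times\mathcal R$. Define $\Psi:Z\to L_N$ by $\Psi(\rho,z,\infty)=\gamma(z)1_{[\rho,\kappa)}$ and, for $(y,a,b)\in R_m$ and $\eta=\gamma(y)/m$,
$$\Psi(\rho,z,(y,a,b))=1_{[\rho,\kappa)}\big(\gamma(z)(1-\eta)+\eta1_E\big),\qquad E=\bigcup_i[a_i,b_i),$$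
where $[a_i,b_i)=\emptyset$ if $b_i\le a_i$. The values lie in $L_N$, since $\eta\le\frac1m$ and $c=\gamma(z)(1-\eta)\le1-\eta$.

*Continuity.* On each clopen piece with third coordinate in $R_m$ it follows as in Section 1; the formula $1_{[a,b)}(\alpha)=1_{\{a\le\alpha\}}(1-1_{\{b\le\alpha\}})$ gives $0$ when $b\le a$, as it should. At $\infty$: the displayed function differs from $\gamma(z)1_{[\rho,\kappa)}$ by at most $\eta\,|1_E-\gamma(z)|\le\eta\le\frac1m$, and $(\rho,z)\mapsto\gamma(z)1_{[\rho,\kappa)}$ is continuous.

*Surjectivity.* Given $1_{[\rho,\kappa)}(c+\eta1_E)\in L^m$, choose $y$ with $\gamma(y)=m\eta$ and $a,b$ from $E$. If $\eta<1$ choose $z$ with $\gamma(z)=c/(1-\eta)\in[0,1]$; if $\eta=1$ then $c=0$ and any $z$ works.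

*Embedding of $Z$.* The Cantor set lies in (indeed is) a countable product of two-point spaces, so each $R_m$ lies in a countable product $\prod_jS_{m,j}$ of scattered compacta. The maps $\mathcal R\to S_{m,j}\sqcup\{*\}$ equal to the $j$-th coordinate on the clopen set $R_m$ and to $*$ elsewhere are continuous. They separate two points of the same $R_m$ by a coordinate, and a point of $R_m$ from all points outside $R_m$ by the value $*$. So $\mathcal R$, and hence $Z$, embeds as a closed subspace in a countable product of scattered compacta. Therefore $Z$ is zero-dimensional, and $Z\in\mathcal G\subset\mathbb{R}N$ by Lemma 3. With $N(m)=m^2$, $L_N\in\mathbb{R}N\setminus\mathcal G$ is a continuous image of $Z\in\mathcal G$.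

*Proof of (iii).* Let $N(m)=m^2$. As $L_N\in\mathbb{R}N$, it is homeomorphic to a weak$^*$ compact $L'\subset X^*$ with $X$ Asplund. Suppose $S:C(K)\to X$ is bounded with dense range and $K$ is scattered compact. Then $S^*:X^*\to M(K)$ is injective and weak$^*$ continuous, so it maps $L'$ homeomorphically onto a weak$^*$ compact subset of $M(K)$. By Lemma 3, $L_N\in\mathcal G$, which contradicts Theorem 1. So $X$ is not generated by any $C(K)$ with $K$ scattered compact. $\blacksquare$
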